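
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Clumpy riffle shuffles mix more slowly than conjectured}


\begin{abstract}
In a clumpy riffle shuffle of parameter $q\in[0,1)$, neighboring cards fall from the same hand with probability $2^{q-1}$; for $q=0$ this is the Gilbert--Shannon--Reeds shuffle. It was conjectured that $\max[\frac32,\frac1{1-q}]\log_2 n+O_{q,\epsilon}(1)$ shuffles are necessary and sufficient to randomize $n$ cards. We show that for $0<q<\frac12$ at least $\bigl(1+\frac1{2(1-q)}\bigr)\log_2n-O_{q,\epsilon}(1)$ shuffles are necessary. This exceeds the conjectured number by a multiple of $\log_2 n$, so the conjecture is false for these $q$. Its necessity half is true for every $q\in[0,1)$. The proof follows the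 correlation between adjacent cards through a Galton--Watson process run backward in time.
\end{abstract}

\section{Introduction}

\subsection{The shuffle and the question}

Fix a deck of $n$ cards and a parameter $q\in[0,1)$. The \emph{clumpy riffle shuffle} is described through its inverse. Label the cards with $0$ or $1$, going from the top of the deck to the bottom. The top card gets a fair coin flip as its label. Each later card, independently, gets the label of the card directly above it with probability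
\[
p=2^{q-1},
\]
and the opposite label otherwise. Then move all cards labeled $0$ above all cards labeled $1$, keeping the relative order within each label class. The clumpy riffle shuffle is the inverse of this permutation. The two label classes are the two hands of the dealer, and $p\in[\frac12,1)$ measures how strongly cards stick together when they are dropped. For $q=0$ the labels are i.i.d.\ fair bits and the shuffle is the Gilbert--Shannon--Reeds (GSR) shuffle.

Let $Q_q$ be the law of this random permutation on $S_n$, let $Q_q^m$ be its $m$-fold convolution (the law after $m$ independent shuffles), and let $U$ be the uniform law. Total variation distance is $\|P-P'\|_{TV}=\sup_A|P(A)-P'(A)|$. For $q=0$ it is known (Bayer--Diaconis) that $\frac32\log_2n+O_\epsilon(1)$ shuffles are necessary and sufficient for $\|Q_0^m-U\|_{TV}<\epsilon$. For general $q$ the following was proposed in \cite{clumpy}; we state it in precise form.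

\begin{conjecture}[{\cite[Conjecture 3.1]{clumpy}}]\label{conj}
Let $q\in[0,1)$ and $\epsilon\in(0,1)$. There is $C=C(q,\epsilon)$ such that for all $n$:
\begin{itemize}
\item (sufficiency) $\|Q_q^m-U\|_{TV}<\epsilon$ whenever $m\ge\max[\frac32,\frac1{1-q}]\log_2n+C$;
\item (necessity) $\|Q_q^m-U\|_{TV}\ge\epsilon$ whenever $m\le\max[\frac32,\frac1{1-q}]\log_2n-C$.
\end{itemize}
\end{conjecture}

Both terms of the maximum have a simple interpretation. The number $\frac32$ is the GSR answer. The number $\frac1{1-q}$ belongs to adjacent cards that never separate: under inverse shuffles two adjacent cards stay adjacent in one step with probability at least $p$, so after $m$ steps about $np^m=n2^{-(1-q)m}$ of the original adjacencies survive, and this is large until $m\approx\frac1{1-q}\log_2n$. If these two obstructions did not interact, one would expect the maximum. We show that they reinforce each other.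

\subsection{Results}

\begin{theorem}\label{main}
Let $0<q<\frac12$ and $\epsilon\in(0,1)$. There is $C=C(q,\epsilon)$ such that for all $n$
\[
\|Q_q^m-U\|_{TV}\ge\epsilon\qquad\text{whenever}\qquad m\le\Bigl(1+\frac1{2(1-q)}\Bigr)\log_2n-C .
\]
\end{theorem}

\begin{theorem}\label{easy}
Let $q\in[0,1)$ and $\epsilon\in(0,1)$. There is $C=C(q,\epsilon)$ such that for all $n$ we have $\|Q_q^m-U\|_{TV}\ge\epsilon$ whenever $m\le\frac1{1-q}\log_2n-C$.
\end{theorem}

\begin{corollary}\label{cor}
For every $q\in(0,\frac12)$ and every $\epsilon\in(0,1)$ the sufficiency half of Conjecture~\ref{conj} is false. The necessity half is true for all $q\in[0,1)$. More precisely, for all $q\in[0,1)$ at least $\max\bigl[1+\frac1{2(1-q)},\frac1{1-q}\bigr]\log_2n-C(q,\epsilon)$ shuffles are necessary.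
\end{corollary}

\begin{proof}
Let $0<q<\frac12$. Then $1+\frac1{2(1-q)}>\frac32$ because $1-q<1$, and $1+\frac1{2(1-q)}>\frac1{1-q}$ because $1-q>\frac12$. So for every constant $C'$, Theorem~\ref{main} gives distance at least $\epsilon$ at $m=\lceil\max[\frac32,\frac1{1-q}]\log_2n+C'\rceil$ for all large $n$, which contradicts the sufficiency half. It also implies the necessity half and the last claim. For $q\ge\frac12$ both maxima, in the conjecture and in the corollary, are $\frac1{1-q}\ge2$, and Theorem~\ref{easy} applies. For $q=0$ both are $\frac32$, and this is Bayer--Diaconis.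
\end{proof}

For example, at $q=\frac13$ both terms of the conjectured maximum equal $\frac32$, while at least $\frac74\log_2n-O_\epsilon(1)$ shuffles are needed. No upper bound is proved here: the sufficiency half for $q\in[\frac12,1)$ is not settled, nor is it shown that the number in Corollary~\ref{cor} suffices when $0<q<1$.

\subsection{The idea, by hand}\label{hand}

Write $e(\theta)=e^{2\pi i\theta}$. Start from the ordered deck and perform inverse shuffles. Record the card $c$ as the point $e(c/n)$ of the unit circle: let $u_x=e(\pi(x)/n)$ if card $\pi(x)$ is at position $x$, and put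
\[
F_d=\sum_{x=1}^{n-d}\bar u_xu_{x+d},\qquad T=F_1 .
\]
In the ordered deck $F_d=(n-d)e(d/n)$. For a uniformly random deck, $T$ is a sum of $n-1$ nearly uncorrelated unit vectors and has size about $\sqrt n$. How large is $T$ after $m$ inverse shuffles?

Consider one step. Two cards that are adjacent in the same pile of the new deck were, in the old deck, a card and the next card with the same label. Their old distance is $1$ with probability $p$, and $j\ge2$ with probability $(1-p)^2p^{j-2}$ (a switch, $j-2$ repetitions, a switch back). Call this law $\mu$; its mean is $2$. So, except for the one pair across the pile boundary, $E\,T=\sum_j\mu(j)F_j(\text{old})$. A pair at distance $j$ in the same pile comes from a pair whose distance is a sum of $j$ independent gaps of law $\mu$. Going back $m$ steps, the distance of an adjacent pair is therefore a Galton--Watson process $D_0=1,D_1,\dots,D_m$ with offspring law $\mu$, and, ignoring pile boundaries and the finite length of the deck,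
\begin{equation}\label{heur}
E\,T\approx n\,E\,e(D_m/n)=n\,g_m(e(1/n)),\qquad g(z)=\sum_j\mu(j)z^j,\quad g_m=g\circ\dots\circ g .
\end{equation}

\emph{The GSR case.} For $p=\frac12$ everything is explicit: $g(z)=z/(2-z)$, that is, $\frac1{g(z)}-1=2\bigl(\frac1z-1\bigr)$, so
\[
\frac1{g_m(z)}-1=2^m\Bigl(\frac1z-1\Bigr).
\]
At $z=e(1/n)$ we have $|\frac1z-1|=2\sin\frac\pi n$. Hence $g_m(e(1/n))\approx1$ as long as $2^m\ll n$, and $|g_m(e(1/n))|\approx n/(2\pi2^m)$ once $2^m\gg n$. With $m=\log_2n+s$ the signal is of order $n2^{-s}$, to be compared with the noise $\sqrt n$. The signal wins while $s<\frac12\log_2n$. This gives the GSR threshold $\frac32\log_2n$ and splits it into two phases: $\log_2n$ steps to spread adjacent cards apart to distance of order $n$, and $\frac12\log_2n$ steps to push the remaining bias below $\sqrt n$.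

\emph{The clumpy case.} The first phase is governed by the fixed point $1$ of $g$, where $1-g(z)\approx2(1-z)$ because $\mu$ has mean $2$ for every $p$. It again takes $\log_2n$ steps. The second phase is governed by the fixed point $0$, where $g(z)\approx pz$. So the signal at $m=\log_2n+s$ is of order
\[
np^s=n2^{-(1-q)s},
\]
which exceeds $\sqrt n$ while $s<\frac1{2(1-q)}\log_2n$. This is Theorem~\ref{main}. The clumping slows down only the second phase, and the two phases add instead of competing for a maximum.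

\subsection{What has to be proved}

To make \eqref{heur} a theorem we need the typical, not only the average, behavior of $T$. Section~\ref{stat} writes $T$ exactly as a signal, plus a sum of martingale differences (one per shuffle), plus terms from the pile boundary. The second phase has order $\log n$ steps. Easy bounds allow a variance of order $n$ for each of them, and boundary terms as large as $2^s$. The former would lose a term of order $\log\log n$. The latter are useless beyond $s=\frac1{2-q}\log_2n$, where $2^s=n2^{-(1-q)s}$, and this is short of our goal because $\frac1{2-q}<\frac1{2(1-q)}$. The remedy for both is that after $\log_2n$ shuffles the sequence $u$ looks like noise on every scale: a block of $L$ consecutive entries has sum $O(\sqrt L)$ (Section~\ref{blocks}). Together with smoothness estimates for the law of $D_k$ (Section~\ref{iter}), this controls the martingale part (Section~\ref{mart}), the boundary terms (Section~\ref{cross}) and the signal (Section~\ref{signal}).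

\section{Inverse shuffles and surviving adjacencies}\label{inverse}

Positions are $1,\dots,n$ from top to bottom. Let $\pi_t(x)$ be the card at position $x$ after $t$ independent inverse shuffles of the ordered deck, so $\pi_0(x)=x$. In step $t$ the positions of $\pi_{t-1}$ receive labels $l(1),\dots,l(n)$; let $N_0$ be the number of $0$s and $N_1=n-N_0$. Let $\phi_t(x)$ be the old position of the card that arrives at $x$: the location of the $x$-th $0$ if $x\le N_0$, and of the $(x-N_0)$-th $1$ if $x>N_0$. Then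
\[
\pi_t=\pi_{t-1}\circ\phi_t,\qquad \pi_m=\phi_1\circ\dots\circ\phi_m .
\]
Neither inverting a random permutation nor reversing the order of i.i.d.\ factors changes the distance of a product to $U$. Hence $\|\mathrm{law}(\pi_m)-U\|_{TV}=\|Q_q^m-U\|_{TV}$. Convolution with a probability measure does not increase the distance to $U$, so this is nonincreasing in $m$.

\begin{proof}[Proof of Theorem~\ref{easy}]
Let $E_t$ be the set of $i<n$ such that cards $i,i+1$ received equal labels in each of the steps $1,\dots,t$. Such cards are still adjacent, with $i$ directly above $i+1$. Given the first $t-1$ steps, the elements of $E_{t-1}$ are distinct adjacent pairs of the deck. For distinct adjacent pairs, the events of receiving equal labels in step $t$ are independent with probability $p$. So $|E_m|$ has law $\mathrm{Bin}(n-1,p^m)$.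

Let $n\ge2$, $C>0$, and suppose that $m=\lfloor\frac1{1-q}\log_2n-C\rfloor\ge0$ (otherwise there is nothing to prove; by monotonicity it suffices to treat this $m$). Put $H=2^{(1-q)C}$. Then $p^m\ge H/n$ and $E|E_m|=(n-1)p^m\ge H/2$, so Chebyshev's inequality gives $P(|E_m|<H/4)\le8/H$. Let $N$ be the number of positions $x$ such that the card at $x+1$ is the card at $x$ plus $1$. Then $N\ge|E_m|$ for the deck $\pi_m$, whereas under $U$ we have $E_UN=\frac{n-1}n<1$, so $P_U(N\ge H/4)\le4/H$. Hence the distance is at least $1-12/H$, which is at least $\epsilon$ if $C$ is large. For $n=1$ no $m\ge0$ satisfies the hypothesis.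
\end{proof}

The rest of the paper proves Theorem~\ref{main}. \emph{From now on $0<q<\frac12$ is fixed}, and
\[
\alpha=1-q\in(\tfrac12,1),\qquad p=2^{-\alpha}\in(\tfrac12,\tfrac1{\sqrt2}),\qquad \rho=2p-1\in(0,1).
\]
Constants $c,C>0$ depend only on $q$ unless indicated, and may change from line to line. We write $\|X\|_r=(E|X|^r)^{1/r}$, $P(\cdot)$ for probability, and
\[
u^{(t)}_x=e(\pi_t(x)/n),\qquad R=\lfloor\log_2n\rfloor .
\]
Thus $|u_x^{(t)}|=1$ and, for $n\ge2$, $\sum_xu_x^{(t)}=0$.

\section{Labels and gaps}\label{labels}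

\subsection{The label chain}

The labels form a stationary reversible Markov chain, invariant under $0\leftrightarrow1$. We extend it, independently of $\pi_{t-1}$, to a stationary chain indexed by $\mathbb Z$. Put $\chi_Y=(-1)^{l(Y)}$, so that $1[l(Y)=0]=\frac12(1+\chi_Y)$, $1[l(Y)=1]=\frac12(1-\chi_Y)$ and $E[\chi_{Y+1}\mid\text{labels up to }Y]=\rho\chi_Y$.

Given the labels up to $Y$, the distance from $Y$ to the next location with label $l(Y)$ has law
\[
\mu(1)=p,\qquad \mu(j)=(1-p)^2p^{j-2}\quad(j\ge2).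
\]
Successive gaps between equal labels are i.i.d.\ with this law, which has exponential tails. Its generating function is
\begin{equation}\label{g}
g(z)=pz+\frac{(1-p)^2z^2}{1-pz}=\frac{z(p-\rho z)}{1-pz},\qquad 1-g(z)=(1-z)\,\frac{1-\rho z}{1-pz},
\end{equation}
by $(1-p)^2-p^2=-\rho$ and $1-2pz+\rho z^2=(1-z)(1-\rho z)$. In particular the mean is $g'(1)=\frac{1-\rho}{1-p}=2$.

Two standard inequalities are used. \emph{Azuma--Hoeffding}: if $(S_i)_{i\le N}$ is a real martingale with $S_0=0$ and increments bounded by $b$, then $P(\max_i|S_i|\ge\lambda)\le2e^{-\lambda^2/(2Nb^2)}$. \emph{Doob}: $\|\max_{i\le N}|S_i|\|_4\le\frac43\|S_N\|_4$.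

\begin{lemma}\label{conc}
Give $l(1)$ any law and let $|v_Y|\le1$ be constants. Then for $N\ge1$ and $\lambda>0$
\[
P\Bigl(\max_{y\le N}\Bigl|\sum_{Y\le y}\chi_Yv_Y\Bigr|\ge\lambda\sqrt N\Bigr)\le Ce^{-c\lambda^2},
\]
where $Y$ runs from $1$. In particular the $L^4$ norm of the maximum is at most $C\sqrt N$.
\end{lemma}

\begin{proof}
Put $v_Y=0$ for $Y>N$ and $c_Y=\sum_{j\ge0}\rho^jv_{Y+j}$, so $|c_Y|\le\frac1{1-\rho}$ and $v_Y=c_Y-\rho c_{Y+1}$. The variables $\eta_Y=\chi_Y-\rho\chi_{Y-1}$, $Y\ge2$, are bounded martingale differences, and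
\[
\sum_{Y\le y}\chi_Yv_Y=\chi_1c_1+\sum_{Y=2}^y\eta_Yc_Y-\rho\chi_yc_{y+1}.
\]
The two boundary terms are $O(1)$. Apply Azuma--Hoeffding to the real and imaginary parts of the sum; for bounded $\lambda$ the claim is trivial with $C$ large.
\end{proof}

A pile collects about every other card. The next lemma makes this precise.

\begin{lemma}\label{half}
Consider the label chain at positions $1,2,\dots$ with any law of $l(1)$. Let $|v_Y|\le1$, $Y\ge1$, be constants, and let $Y_1<Y_2<\dots$ be the locations of one fixed label. Then for $L\ge1$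
\[
\Bigl\|\max_{j\le L}|Y_j-2j|\Bigr\|_4\le C\sqrt L,\qquad
\Bigl\|\max_{j\le L}\Bigl|\sum_{i\le j}v_{Y_i}-\frac12\sum_{Y\le2j}v_Y\Bigr|\Bigr\|_4\le C\sqrt L .
\]
\end{lemma}

\begin{proof}
The gaps $Y_{i+1}-Y_i$ are i.i.d.\ with mean $2$ and finite fourth moment, so $Y_j-Y_1-2(j-1)$ is a martingale in $j$ whose value at $j=L$ has $L^4$ norm at most $C\sqrt L$ (expand the fourth power). Doob's inequality bounds its maximum. Also $\|Y_1-2\|_4\le C$, since either $Y_1=1$ or, if the first label is the other one, $Y_1-1$ is geometric. This gives the first bound. Next, $\sum_{i\le j}v_{Y_i}$ is the sum of $v_Y$ over the $Y\le Y_j$ with the given label. It differs by at most $|Y_j-2j|$ from the same sum over $Y\le2j$, and the latter is $\frac12\sum_{Y\le2j}v_Y\pm\frac12\sum_{Y\le2j}\chi_Yv_Y$. Use Lemma~\ref{conc} with $N=2L$.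
\end{proof}

\subsection{The Galton--Watson process}

Let $D_k^{(d)}$ be the Galton--Watson process with offspring law $\mu$ and $D_0^{(d)}=d$, and let $D_k=D_k^{(1)}$. With $g_k$ the $k$-fold iterate of $g$,
\[
E\,z^{D_k^{(d)}}=g_k(z)^d,\qquad E D_k^{(d)}=d2^k .
\]
Write $w_k^{(d)}(j)=P(D_k^{(d)}=j)$ and $w_k=w_k^{(1)}$. Since $D_{k+1}^{(d)}$ is a sum of $D_k^{(d)}$ independent variables of law $\mu$,
\begin{equation}\label{compose}
\sum_jw_k^{(d)}(j)\,\mu^{*j}=w_{k+1}^{(d)} .
\end{equation}
The martingale $D_k/2^k$ has increments of variance $\mathrm{Var}(\mu)2^{k}/4^{k+1}$, so it converges in $L^2$ to a limit $W$ with $EW=1$. Put $\Psi(\lambda)=E\,e(\lambda W)$. Conditioning on the first generation gives $\Psi(2\lambda)=g(\Psi(\lambda))$.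

\begin{lemma}\label{psi}
$0<|\Psi(\lambda)|<1$ for $\lambda\in[\frac12,1]$.
\end{lemma}

\begin{proof}
In $|z|\le1$, $g$ vanishes only at $0$, because $p/\rho>1$. So $\Psi(\lambda)=0$ would imply $\Psi(2^{-j}\lambda)=0$ for all $j$, contradicting continuity and $\Psi(0)=1$. If $|z|\le1$ and $|g(z)|=1$, then $|z|=1$ and, as $\mu(1),\mu(2)>0$, the numbers $z,z^2$ have the same argument; so $z=1$. Hence $|\Psi(\lambda)|=1$ would imply $\Psi(2^{-j}\lambda)=1$ for all $j\ge1$, contradicting $\Psi'(0)=2\pi i\,EW\ne0$.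
\end{proof}

\section{The statistic and its decomposition}\label{stat}

For a finite sequence $a=(a_1,\dots,a_N)$ let
\[
F_d(a)=\sum_{x=1}^{N-d}\bar a_xa_{x+d}\quad(0\text{ if }d\ge N),\qquad G_k^{(d)}(a)=\sum_{j\ge1}w_k^{(d)}(j)F_j(a),\qquad G_k=G_k^{(1)},
\]
so $G_0^{(d)}=F_d$. We now make the computation of Section~\ref{hand} exact. In step $t$, the pairs $(x,x+j)$ of new positions in the same pile correspond to the old positions $Y<Y'\le n$ with equal labels and exactly $j-1$ equally labeled positions strictly between them. For given $Y<Y'$ this has probability $\mu^{*j}(Y'-Y)$. Hence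
\begin{equation}\label{step}
E[F_j(u^{(t)})\mid\pi_{t-1}]=\sum_{j'}\mu^{*j}(j')F_{j'}(u^{(t-1)})+E[X_j^{(t)}\mid\pi_{t-1}],\qquad X_j^{(t)}=\!\!\sum_{x\le N_0<x+j\le n}\!\!\bar u_x^{(t)}u_{x+j}^{(t)} .
\end{equation}
The \emph{crossing term} $X_j^{(t)}$ has at most $j$ summands, so $|X_j^{(t)}|\le j$. Average \eqref{step} over $j$ with weights $w_k^{(d)}(j)$ and use \eqref{compose}: up to crossing terms, the conditional mean of $G_k^{(d)}(u^{(t)})$ is $G_{k+1}^{(d)}(u^{(t-1)})$. Telescoping, for $t_0<t_1$,
\begin{equation}\label{decomp}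
F_d(u^{(t_1)})=G^{(d)}_{t_1-t_0}(u^{(t_0)})+\sum_{t=t_0+1}^{t_1}(\xi_t+\varepsilon_t),
\end{equation}
where, with $k=t_1-t$,
\[
\xi_t=G_k^{(d)}(u^{(t)})-E[G_k^{(d)}(u^{(t)})\mid\pi_{t-1}],\qquad \varepsilon_t=\sum_jw_k^{(d)}(j)\,E[X_j^{(t)}\mid\pi_{t-1}] .
\]
The $\xi_t$ are martingale differences for the filtration generated by $\pi_0,\pi_1,\dots$, hence orthogonal.

For Theorem~\ref{main} we use \eqref{decomp} with $d=1$, $t_0=R$, $t_1=R+s$ and $s\approx\frac1{2\alpha}\log_2n$, and shall prove three things: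
\begin{itemize}
\item[(A)] the signal $G_s(u^{(R)})$ is $np^s$ times a quantity bounded away from $0$, up to $o(np^s)$ in probability (Section~\ref{signal});
\item[(B)] $E|\sum_t\xi_t|^2\le Cn$ (Section~\ref{mart});
\item[(C)] $E|\sum_t\varepsilon_t|=o(\sqrt n)$ (Section~\ref{cross}).
\end{itemize}
We stop at time $R$, not at time $0$, because in the first phase the deck is still structured and the crossing terms are not small. The analysis of the first phase, for $F_d(u^{(R)})$ with $d$ fixed, only needs errors $o(n)$ and is easy.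

\section{Iterates of the gap generating function}\label{iter}

We need $g_k$ and all its derivatives on the unit circle, uniformly in $k$. The picture is that of Section~\ref{hand}: near $1$ the distance to $1$ doubles at each step; after it has reached order $1$, the orbit is attracted to $0$ at rate $p$. Derivatives are obtained from Cauchy's estimate, so we need the bounds on a region slightly larger than the disc. Let $\mathbb D=\{|z|<1\}$.

\begin{lemma}[Near $1$]\label{near}
There is $r_0\in(0,\frac1{20}]$ such that if $|1-g_i(z)|\le4r_0$ for $0\le i<k$, then $\sum_{i<k}|1-g_i(z)|\le12r_0$, $|g_k'(z)|\le C2^k$ and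
\begin{equation}\label{growth}
2^k|1-z|/1.1\le|1-g_k(z)|\le1.1\cdot2^k|1-z| .
\end{equation}
\end{lemma}

\begin{proof}
Let $h(z)=\frac{1-\rho z}{1-pz}$, so $1-g(z)=(1-z)h(z)$ and $h(1)=2$. As $1/p>1.4$ and $1/\rho>2$, $g$ and $\log(h/2)$ are analytic near $|1-z|\le\frac15$, so there $|\log(h(z)/2)|\le\Lambda|1-z|$ for some $\Lambda$. Take $r_0\le\frac1{20}$ with $12\Lambda r_0\le\log1.1$. On $|1-z|\le4r_0$ we have $|h|\ge2\cdot1.1^{-1/3}\ge\frac32$. So, under the hypothesis, the numbers $|1-g_i(z)|$, $i<k$, grow by factors at least $\frac32$ and the last one is at most $4r_0$; their sum is at most $3\cdot4r_0$. Now $|1-g_k(z)|=|1-z|\prod_{i<k}|h(g_i(z))|$ gives \eqref{growth}. As $g'(1)=2$, $|g'(\zeta)|\le2e^{C|1-\zeta|}$ on $|1-\zeta|\le4r_0$, so $|g_k'(z)|=\prod_{i<k}|g'(g_i(z))|\le2^ke^{12Cr_0}$.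
\end{proof}

\begin{lemma}[Away from $1$]\label{away}
There is $\theta_0<1$ such that $\sup_{S}|g_k|\le C_S\theta_0^k$ for every compact $S\subset\overline{\mathbb D}\setminus\{1\}$ and all $k\ge0$. Let $\mathcal K=\{|z|\le1,\ |1-z|\ge r_0/2\}$. There is $\delta_0>0$ such that at each point of $\mathcal N=\{z:\mathrm{dist}(z,\mathcal K)\le\delta_0\}$ all $g_k$ are analytic, and $|g_k|\le Cp^k$ on $\mathcal N$ for all $k\ge0$.
\end{lemma}

\begin{proof}
On $\overline{\mathbb D}\setminus\{1\}$ we have $|g(z)|\le|z|$ and, as in Lemma~\ref{psi}, $|g(z)|<1$. On $|z|\le r<1$ we have $|g(z)|\le\frac{g(r)}r|z|$ with $\frac{g(r)}r=\sum_j\mu(j)r^{j-1}<1$. Hence $|g_k|$ decreases to $0$ pointwise on $\overline{\mathbb D}\setminus\{1\}$, and by Dini's theorem uniformly on compact subsets. Put $\theta_0=2g(\frac12)<1$. On $|z|\le\frac12$ we have $|g_i(z)|\le\theta_0^i|z|$; so the convergence on $S$ is geometric, with ratio $\theta_0$, once $|g_k|\le\frac12$ on $S$.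

On $|z|\le\frac12$ we also have $|g(z)|\le p|z|(1+C|z|)$, because $\mu(1)=p$. So
\begin{equation}\label{pk}
|g_k(z)|\le p^k|z|\prod_{i<k}(1+C\theta_0^i)\le Cp^k\qquad(|z|\le\tfrac12).
\end{equation}
Choose $k_0$ with $|g_{k_0}|\le\frac14$ on $\mathcal K$. For $i<k_0$ the compact set $g_i(\mathcal K)\subset\overline{\mathbb D}$ has positive distance from the pole $1/p$ of $g$. So for small $\delta_0$ the functions $g_i$, $i\le k_0$, are analytic on a neighborhood of $\mathcal N$ and bounded on $\mathcal N$, and $|g_{k_0}|\le\frac12$ on $\mathcal N$. Since $g$ maps $\mathbb D$ to itself, the later iterates are also analytic at the points of $\mathcal N$, and \eqref{pk} applied at $g_{k_0}(z)$ gives the bound for $k\ge k_0$. For $k<k_0$ it holds by boundedness.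
\end{proof}

\begin{proposition}\label{iterates}
\begin{itemize}
\item[(a)] There is $c>0$ such that at every point of $\Omega=\{z\ne1:|z|\le1+c|1-z|\}$ all $g_k$ are analytic, and
$|g_k(z)|\le C\min\{1,(2^k|1-z|)^{-\alpha}\}$.
\item[(b)] Let $K=2^k$, let $d\ge1$ be fixed and $f(\theta)=g_k(e(\theta))^d$. For $i\ge0$ and $0<|\theta|\le\frac12$
\[
|f^{(i)}(\theta)|\le C_{i,d}|\theta|^{-i}(K|\theta|)^{-\alpha},\qquad|f^{(i)}(\theta)|\le C_{i,d}K^i .
\]
Moreover $E D_k^i\le C_iK^i$.
\item[(c)] $p^{-k}g_k\to Q$ uniformly on compact subsets of $\overline{\mathbb D}\setminus\{1\}$. The function $Q$ is continuous there and analytic in $\mathbb D$, $|Q(z)|\le C|1-z|^{-\alpha}$, and $Q(z)\ne0$ for $z\ne0$.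
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $c\le\frac13$, to be chosen small depending on $r_0$, $\delta_0$ and the constant of Lemma~\ref{near}. For $z\in\Omega$, $|z|\le1+c(1+|z|)$ gives $|z|\le\frac{1+c}{1-c}\le1+3c$, hence $|1-z|\le3$. Let $z'=z$ if $|z|\le1$ and $z'=z/|z|$ otherwise, so that $|z'|\le1$ and $|z-z'|\le c|1-z|\le3c$.

\emph{Suppose $|1-z|>r_0$.} Then $|1-z'|\ge(1-c)|1-z|\ge r_0/2$, so $z'\in\mathcal K$, and $z\in\mathcal N$ if $3c\le\delta_0$. By Lemma~\ref{away}, $|g_k(z)|\le Cp^k=C2^{-\alpha k}\le C'(2^k|1-z|)^{-\alpha}$.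

\emph{Suppose $0<|1-z|\le r_0$.} Let $\tau=\min\{i:|1-g_i(z)|>r_0\}\ge1$, which is finite by \eqref{growth}. Apply \eqref{growth} for $k=\tau-1$ and $k=\tau$:
\begin{equation}\label{tau}
r_0/1.1<2^\tau|1-z|\le2.2\,r_0 .
\end{equation}
We claim that $g_\tau(z)\in\mathcal N$. Let $y$ be on the segment $[z,z']$. Then $|1-y|\le2|1-z|\le2r_0$, and inductively by \eqref{growth}
\[
|1-g_i(y)|\le1.1\cdot2^i|1-y|\le2.2\cdot2^{\tau-1}|1-z|\le2.42\,r_0\le4r_0\qquad(i\le\tau-1).
\]
So Lemma~\ref{near} gives $|g_\tau'(y)|\le C2^\tau$, and $|g_\tau(z)-g_\tau(z')|\le C2^\tau c|1-z|\le C'c\le\min(\delta_0,r_0/2)$ for $c$ small. Since $|g_\tau(z')|\le1$ and $|1-g_\tau(z')|\ge r_0-\frac{r_0}2$, we have $g_\tau(z')\in\mathcal K$, which proves the claim. Hence all $g_k$ are analytic at $z$. For $k\ge\tau$, Lemma~\ref{away} at $g_\tau(z)$ and \eqref{tau} give $|g_k(z)|\le Cp^{k-\tau}=C2^{-\alpha k}2^{\alpha\tau}\le C'(2^k|1-z|)^{-\alpha}$. For $k<\tau$ we have $|g_k(z)|\le1+r_0$ and $2^k|1-z|\le1.1r_0\le1$, so the bound holds too.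 In all cases $|g_k(z)|\le C$.

(b) Let $|z|=1$, $z\ne1$. If $|\zeta-z|\le\frac c2|1-z|$, then $|1-\zeta|\ge\frac12|1-z|$ and $|\zeta|\le1+\frac c2|1-z|\le1+c|1-\zeta|$, so $\zeta\in\Omega$. Cauchy's estimate on this disc gives
\[
|g_k^{(i)}(z)|\le C_i|1-z|^{-i}\min\{1,(K|1-z|)^{-\alpha}\}.
\]
This is at most $C_iK^i$ if $|1-z|\ge\frac{r_0}{2K}$. If $|1-\zeta|\le r_0/K$, then by \eqref{growth}, inductively, $|1-g_i(\zeta)|\le1.1r_0$ for $i\le k$. So $g_k$ is analytic and bounded on this disc around $1$, and Cauchy's estimate gives $|g_k^{(i)}(z)|\le C_iK^i$ for $|1-z|\le\frac{r_0}{2K}$, including $z=1$. At $z=1$ these derivatives are the factorial moments of $D_k$, and $D_k^i$ is a combination of factorial powers of order at most $i$; so $ED_k^i\le C_iK^i$.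

By the product rule, $(g_k^d)^{(a)}$ is a combination of products of $d$ factors $g_k^{(i_l)}$ with $\sum i_l=a$. Keeping the decay of one factor we get $|(g_k^d)^{(a)}(z)|\le C|1-z|^{-a}(K|1-z|)^{-\alpha}$, and also $|(g_k^d)^{(a)}(z)|\le CK^a$. Since $\frac d{d\theta}\Phi(e(\theta))=2\pi i\,e(\theta)\Phi'(e(\theta))$, for $i\ge1$ the derivative $f^{(i)}$ is a combination of the functions $e(a\theta)(g_k^d)^{(a)}(e(\theta))$, $1\le a\le i$. As $4|\theta|\le|1-e(\theta)|\le2\pi|\theta|$, $|\theta|^{-a}\le|\theta|^{-i}$ and $K^a\le K^i$, (b) follows.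

(c) By \eqref{g}, $g(z)=pz\,\varkappa(z)$ with $\varkappa(z)=\frac{1-(\rho/p)z}{1-pz}$, so $p^{-k}g_k(z)=z\prod_{i<k}\varkappa(g_i(z))$. On $\overline{\mathbb D}$, $\varkappa$ does not vanish and $\varkappa(z)=1+O(|z|)$. By Lemma~\ref{away} the $g_i$ tend to $0$ geometrically and uniformly on compact subsets of $\overline{\mathbb D}\setminus\{1\}$. So the product converges uniformly there to a nonvanishing limit. The bound on $Q$ follows from (a) and $p^{-k}=2^{\alpha k}$.
\end{proof}

We now translate this into smoothness of the law of $D_k^{(d)}$. Let $\nabla w(j)=w(j)-w(j-1)$, with $w=0$ on $j\le0$.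

\begin{lemma}\label{weights}
Let $w=w_k^{(d)}$ and $K=2^k$; constants may depend on $d$. For $j\ge1$, $0\le b\le3$ and $M\ge b+1$,
\[
|\nabla^bw(j)|\le CK^{-\alpha}j^{\alpha-1-b},\qquad|\nabla^bw(j)|\le C_Mj^{-M}K^{M-b-1}.
\]
Consequently
\begin{equation}\label{sums}
w\le CK^{-\alpha},\quad\sum_jj|\nabla w(j)|\le C,\quad\sum_jj^{1/2}|\nabla w(j)|\le CK^{-1/2},\quad\sum_jj^2|\nabla^3w(j)|\le CK^{-\alpha}.
\end{equation}
\end{lemma}

\begin{proof}
We have $\nabla^bw(j)=\int_{-1/2}^{1/2}H(\theta)e(-j\theta)\,d\theta$ with the smooth periodic function $H(\theta)=(1-e(\theta))^bg_k(e(\theta))^d$. The $a$-th derivative of $(1-e(\theta))^b$ is $O(|\theta|^{\max(b-a,0)})$. By Leibniz and Proposition~\ref{iterates}(b), and since $|\theta|\le\frac12$,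
\[
|H^{(i)}(\theta)|\le C|\theta|^{b-i}(K|\theta|)^{-\alpha}\quad(0<|\theta|\le\tfrac12),\qquad|H^{(i)}(\theta)|\le CK^{i-b}\quad(|\theta|\le1/K).
\]

\emph{First bound.} The part $|\theta|\le\frac1{2j}$ contributes at most $CK^{-\alpha}\int_0^{1/2j}\theta^{b-\alpha}d\theta\le CK^{-\alpha}j^{\alpha-1-b}$; here $\alpha<1$ is used. On the rest integrate by parts $b+1$ times. The boundary terms at $\pm\frac12$ cancel by periodicity. Those at $\pm\frac1{2j}$ are at most $Cj^{-i-1}j^{i-b}K^{-\alpha}j^\alpha$, $0\le i\le b$. The last integral is at most $Cj^{-b-1}K^{-\alpha}\int_{1/2j}^\infty\theta^{-1-\alpha}d\theta$. All of these are at most $CK^{-\alpha}j^{\alpha-1-b}$.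

\emph{Second bound.} Integrate by parts $M$ times over the whole period and use $\int_{|\theta|\le1/K}|H^{(M)}|\le CK^{M-b-1}$ and $\int_{|\theta|>1/K}|H^{(M)}|\le CK^{-\alpha}\int_{1/K}^\infty\theta^{b-M-\alpha}d\theta\le CK^{M-b-1}$.

\emph{Sums.} The bound on $w$ is the case $b=0$. For $j\le K$ the first bound gives
\[
K^{-\alpha}\sum_{j\le K}j^{\alpha-1}\le C,\qquad K^{-\alpha}\sum_{j\le K}j^{\alpha-3/2}\le CK^{-1/2},\qquad K^{-\alpha}\sum_{j\le K}j^{\alpha-2}\le CK^{-\alpha};
\]
the second uses $\alpha>\frac12$, the third $\alpha<1$. For $j>K$ use the second bound, with $b=1,M=3$ for the first two sums and $b=3,M=4$ for the last: $\sum_{j>K}j^{-2}K\le C$, $\sum_{j>K}j^{-5/2}K\le CK^{-1/2}$ and $\sum_{j>K}j^{-2}\le CK^{-1}$.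
\end{proof}

\section{Block sums}\label{blocks}

For a circular interval $I\subset\mathbb Z/n$ let $S_I(u)=\sum_{x\in I}u_x$. At time $0$ a block of length $L\le n/2$ has a sum of order $L$. Each shuffle picks about every other card, so a block sum of length $L$ becomes half of a block sum of length $2L$ plus noise of size $\sqrt L$. After $\log_2(n/L)$ steps the block is the whole deck, whose sum is $0$, and only the noise is left. Intervals are circular because the last $0$s and the first $1$s, which meet at the pile boundary, come from the two ends of the old deck (Figure~\ref{fig}).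

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\fill[gray!45] (0,0) rectangle (1.6,0.4);
\fill[gray!45] (7.6,0) rectangle (10,0.4);
\draw (0,0) rectangle (10,0.4);
\node[left] at (0,0.2) {old deck};
\node[above] at (0.8,0.4) {$2L_2$};
\node[above] at (8.8,0.4) {$2L_1$};
\fill[gray!45] (4.0,-1.8) rectangle (6.0,-1.4);
\draw (0,-1.8) rectangle (10,-1.4);
\draw[thick] (5.2,-1.95) -- (5.2,-1.25);
\node[left] at (0,-1.6) {new deck};
\node at (2,-1.6) {label $0$};
\node at (8,-1.6) {label $1$};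
\node[below] at (4.6,-1.8) {$L_1$};
\node[below] at (5.6,-1.8) {$L_2$};
\draw[->] (8.8,-0.05) -- (4.65,-1.3);
\draw[->] (0.8,-0.05) -- (5.55,-1.3);
\end{tikzpicture}
\caption{One inverse shuffle, decks drawn from top (left) to bottom (right). A block of the new deck with $L_1$ cards before and $L_2$ cards after the pile boundary consists of the last $L_1$ cards labeled $0$ and the first $L_2$ cards labeled $1$. These come from about the last $2L_1$ and the first $2L_2$ positions of the old deck, which together form a circular interval.}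
\label{fig}
\end{figure}

We bound fourth moments because products of two block sums will occur.

\begin{lemma}\label{block}
For all $n\ge2$, $t\ge R$ and all circular intervals $I$: $\|S_I(u^{(t)})\|_4\le C|I|^{1/2}$.
\end{lemma}

\begin{proof}
\emph{Long blocks.} Let $P_t^*=\max_x|\sum_{i\le x}u_i^{(t)}|$, $v=u^{(t-1)}$ and $M_t=\max_{y\le n}|\sum_{Y\le y}\chi_Yv_Y|$. Let $y=\phi_t(x)$. If $x\le N_0$, the first $x$ new positions hold the cards labeled $0$ at old positions $\le y$, so
\[
\sum_{i\le x}u_i^{(t)}=\frac12\sum_{Y\le y}v_Y+\frac12\sum_{Y\le y}\chi_Yv_Y .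
\]
If $x>N_0$, they hold all cards labeled $0$ and the cards labeled $1$ at old positions $\le y$. As $\sum_{Y\le n}v_Y=0$, the sum is $\frac12\sum_{Y\le n}\chi_Yv_Y+\frac12\sum_{Y\le y}v_Y-\frac12\sum_{Y\le y}\chi_Yv_Y$. In both cases $P_t^*\le\frac12P_{t-1}^*+M_t$. The labels of step $t$ are independent of $v$, so Lemma~\ref{conc} gives $\|M_t\|_4\le C\sqrt n$, and with $P_0^*\le n$
\begin{equation}\label{macro}
\|P_t^*\|_4\le2^{-t}n+C\sqrt n .
\end{equation}
Since the total sum is $0$, $|S_I(u^{(t)})|\le2P_t^*$ for every circular interval $I$.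

\emph{One step.} Let $\sigma_L(t)=\sup_{|I|=L}\|S_I(u^{(t)})\|_4$. We claim that for $1\le L\le n/8$ and $t\ge1$
\begin{equation}\label{halving}
\sigma_L(t)\le\tfrac12\sigma_{2L}(t-1)+C\sqrt L .
\end{equation}
Let $|I|=L$ and extend $v=u^{(t-1)}$ $n$-periodically. By Lemma~\ref{conc}, applied to $N_0-\frac n2=\frac12\sum_{Y\le n}\chi_Y$, the event $\min(N_0,N_1)<L$ has probability at most $Ce^{-cn}$; it contributes at most $n(Ce^{-cn})^{1/4}=O(1)$ to the $L^4$ norm. Off this event, $I$ cannot cross both cyclic pile boundaries $N_0|N_0{+}1$ and $n|1$, since it would then contain a full pile and two further positions. So one of the four cases below occurs. For each case we give a circular interval $J$ of length $2L$, determined by the (two-sided infinite) label sequence of step $t$, and a random variable $\mathcal R\ge0$, defined on the whole probability space with $\|\mathcal R\|_4\le C\sqrt L$, such that $|S_I(u^{(t)})-\frac12S_J(v)|\le\mathcal R$ whenever the case occurs. This proves \eqref{halving}: let $J$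 be the interval of the case that occurs (arbitrary of length $2L$ otherwise). It is independent of $\pi_{t-1}$, so $\|S_J(v)\|_4\le\sigma_{2L}(t-1)$, and the error is at most the sum of the four variables $\mathcal R$. In each case $\mathcal R$ is supplied by Lemma~\ref{half}, applied conditionally on $\pi_{t-1}$.
\begin{enumerate}
\item \emph{$I=[a,b]\subset[1,N_0]$.} Let $Y_i$ be the location of the $i$-th $0$ at positions $\ge1$ of the infinite chain. Then $S_I=\sum_{i=a}^bv_{Y_i}$. By the strong Markov property, given $Y_a$ and $\pi_{t-1}$, the labels from $Y_a$ on form the label chain started at $0$. Lemma~\ref{half} for this chain, with $j=L$, applies with $J=[Y_a,Y_a+2L)$ mod $n$.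
\item \emph{$I\subset[N_0+1,n]$.} New position $n+1-i$ holds the $i$-th $1$ counted from the bottom. The chain read upward from position $n$ (and on to positions $\le0$), with labels exchanged, has the same law. So this is case 1 for the reversed deck.
\item \emph{$I=[a,n]\cup[1,b]$, both parts nonempty, $a>N_0$, $b\le N_0$.} With $L_1=n-a+1$, $S_I$ is the sum of $v$ over the last $L_1$ ones and the first $b$ zeros, $L_1+b=L$. Take $J=[n-2L_1+1,n]\cup[1,2b]$ and apply Lemma~\ref{half} twice, to the zeros from the top with $j=b$ and to the ones from the bottom with $j=L_1$.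
\item \emph{$I=[a,b]$, $a\le N_0<b$.} Now $L_1=N_0-a+1$ and $L_2=b-N_0$ are random, $L_1+L_2=L$, and $S_I$ is the sum of $v$ over the last $L_1$ zeros and the first $L_2$ ones. Take $J=[n-2L_1+1,n]\cup[1,2L_2]$. Since $L_1,L_2\le L$, the maximum over $j\le L$ in Lemma~\ref{half} covers the random lengths; apply it to the ones from the top and to the zeros from the bottom.
\end{enumerate}

\emph{Iteration.} Let $t\ge R$, so $2^{-t}n\le2$, and let $|I|=L$. Let $j\ge0$ be minimal with $2^jL>n/8$. If $j\ge1$, then $2^j\le n/(4L)\le n/4$, so $j\le R\le t$ and \eqref{halving} applies at the lengths $L,2L,\dots,2^{j-1}L$. With \eqref{macro},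
\[
\sigma_L(t)\le2^{-j}\cdot2\bigl(2^{-(t-j)}n+C\sqrt n\bigr)+C\sum_{i<j}2^{-i}(2^iL)^{1/2}\le2\cdot2^{-t}n+C2^{-j}\sqrt n+C\sqrt L\le C\sqrt L,
\]
because $2^{-j}\sqrt n<8L/\sqrt n\le8\sqrt L$.
\end{proof}

Sums of $u^{(t)}$, extended by $0$ off $[1,n]$, over intervals of $\mathbb Z$ satisfy the same bound, since truncation to $[1,n]$ only shortens the interval.

\section{The martingale part}\label{mart}

We bound the variance of $\xi_t$ by the Efron--Stein inequality, that is, by the effect on $G=G_k^{(d)}$ of resampling one of the independent variables that generate the labels. For this we use the \emph{refresh representation}: take independent $\kappa_Y,\beta_Y$, $1\le Y\le n$, with $\beta_Y$ fair bits, $\kappa_1=1$ and $P(\kappa_Y=1)=1-\rho=1-P(\kappa_Y=0)$ for $Y\ge2$; put $l(Y)=\beta_Y$ if $\kappa_Y=1$ (a refresh point) and $l(Y)=l(Y-1)$ otherwise. This has the right law because $\rho+\frac{1-\rho}2=p$. Changing one pair $(\kappa_Y,\beta_Y)$ flips at most one short run of labels, that is, it moves a short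 run of cards to another place of the new deck. So we study the effect on $G$ of deleting a run.

\subsection{Deleting a run}

For $a=(a_1,\dots,a_n)$ and $x+r-1\le n$ let $a^-$ be $a$ with the entries $x,\dots,x+r-1$ deleted, and let $A_{x,r}(a)=G(a)-G(a^-)$. With $w=w_k^{(d)}$,
\begin{equation}\label{A}
A_{x,r}(a)=\sum_{\substack{i<j\\\{i,j\}\cap[x,x+r)\ne\emptyset}}w(j-i)\bar a_ia_j+\sum_{i<x,\;j\ge x+r}\bigl[w(j-i)-w(j-i-r)\bigr]\bar a_ia_j ,
\end{equation}
because a pair on opposite sides of the run comes closer by $r$.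

\begin{lemma}\label{run}
(i) If $|a_i|\le1$ for all $i$, then $|A_{x,r}(a)|\le C_dr$. (ii) If $d=1$ and $t\ge R$, then $\|A_{x,r}(u^{(t)})\|_2\le Cr^2K^{-1/2}$ for all fixed $x,r$, where $K=2^k$.
\end{lemma}

\begin{proof}
(i) The first sum of \eqref{A} is at most $2r$, because $\sum_jw(j)=1$. In the second sum put $e=j-i-r\ge1$. At most $e$ pairs have the same $e$, and $|w(e+r)-w(e)|\le\sum_{h=1}^r|\nabla w(e+h)|$. So this sum is at most $r\sum_jj|\nabla w(j)|\le C_dr$ by \eqref{sums}.

(ii) Write $a=u^{(t)}$, extended by $0$ off $[1,n]$. Block sums are bounded for each $n$ and $w$ decays faster than any power (Lemma~\ref{weights}), so the summations by parts below are legitimate.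

\emph{Pairs inside the run} contribute at most $r^2\max w\le Cr^2K^{-\alpha}\le Cr^2K^{-1/2}$.

\emph{Pairs with $i$ in the run and $j=x+r+b$, $b\ge0$.} Let $c'=x+r-i\ge1$, so $j-i=b+c'$, and $B_b=\sum_{b'=0}^ba_{x+r+b'}$. Then
\[
\sum_{b\ge0}w(b+c')a_{x+r+b}=\sum_{b\ge0}\bigl(w(b+c')-w(b+c'+1)\bigr)B_b .
\]
By Lemma~\ref{block}, $\|B_b\|_2\le C(b+c'+1)^{1/2}$, so the norm is at most $C\sum_jj^{1/2}|\nabla w(j)|\le CK^{-1/2}$. Summing over $i$ gives $CrK^{-1/2}$. Pairs with $i<x$ and $j$ in the run are treated in the same way, with $\bar a$ summed upward from $x-1$.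

\emph{The second sum of \eqref{A}.} Put $i=x-1-y$, $j=x+r+b$ with $y,b\ge0$, $e=y+b+1$, and $V(e)=w(e+r)-w(e)$, $A_y=\sum_{y'=0}^y\bar a_{x-1-y'}$. Summing by parts in $y$ and in $b$,
\[
\sum_{y,b\ge0}V(e)\bar a_{x-1-y}a_{x+r+b}=\sum_{y,b\ge0}\bigl[V(e)-2V(e+1)+V(e+2)\bigr]A_yB_b .
\]
The bracket is $\nabla^2w(e+2+r)-\nabla^2w(e+2)=\sum_{h=1}^r\nabla^3w(e+2+h)$. By Lemma~\ref{block}, $\|A_yB_b\|_2\le\|A_y\|_4\|B_b\|_4\le C\sqrt{(y+1)(b+1)}\le Ce$, and at most $e$ pairs $(y,b)$ have the same $e$. So the norm is at most $Cr\sum_jj^2|\nabla^3w(j)|\le CrK^{-\alpha}$.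
\end{proof}

\subsection{Variance of one step}

Recall the \emph{Efron--Stein inequality}: if $f$ is a function of independent variables and $f^{(Y)}$ is its value after the $Y$-th variable is replaced by an independent copy, then $E|f-Ef|^2\le\frac12\sum_YE|f-f^{(Y)}|^2$ (for complex $f$, add real and imaginary parts).

\begin{lemma}\label{variance}
In \eqref{decomp}, with $k=t_1-t$: (i) for fixed $d$ and all $t\ge1$, $E|\xi_t|^2\le C_dn$; (ii) for $d=1$ and $t\ge\max(R,1)$, $E|\xi_t|^2\le Cn2^{-k/2}$.
\end{lemma}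

\begin{proof}
Condition on $\pi_{t-1}$ and apply Efron--Stein to the variables $(\kappa_Y,\beta_Y)$. Let $r_Y$ be the length of the run from $Y$ up to, but excluding, the next refresh point after $Y$, or up to $n$ if there is none. It depends only on $\kappa_{Y+1},\kappa_{Y+2},\dots$, and $P(r_Y\ge r)\le\rho^{r-1}$. Resampling $(\kappa_Y,\beta_Y)$ changes the labels $l$ into $l'$, where either $l'=l$ or exactly the labels of this run, which are constant on the run under $l$ and under $l'$, are flipped. In the deck produced by $l$, the cards of the run occupy consecutive positions in their old order, starting at the new position $x(Y)$ of the card at $Y$; in the deck produced by $l'$ they start at some $x'(Y)$. After deletion of these cards both decks give the same sequence. So the change of $G$ is $A_{x(Y),r_Y}(l)-A_{x'(Y),r_Y}(l')$, where the argument names the deck. Given $\pi_{t-1}$ and the other variables, $(l,l')$ is exchangeable. Hence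
\[
E|\xi_t|^2\le\frac12\sum_YE\bigl[2|A_{x(Y),r_Y}(l)|^2+2|A_{x'(Y),r_Y}(l')|^2\bigr]=2\sum_YE\bigl|A_{x(Y),r_Y}(u^{(t)})\bigr|^2 .
\]
Now (i) follows from Lemma~\ref{run}(i) and $Er_Y^2\le C$. For (ii), $x(Y)$ and $r_Y$ are random and not independent of the deck, so Lemma~\ref{run}(ii) does not apply directly. But $Y\mapsto x(Y)$ is a bijection, so the runs with $r_Y\le r_*:=K^{1/10}$ contribute at most the sum over \emph{all} fixed $(x,r)$ with $r\le r_*$:
\[
E|\xi_t|^2\le2\sum_{r\le r_*}\sum_{x\le n-r+1}E|A_{x,r}(u^{(t)})|^2+C\sum_YE[r_Y^2;r_Y>r_*]\le Cn\bigl(r_*^5K^{-1}+K^{-1/2}\bigr)\le CnK^{-1/2},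
\]
where the second term used Lemma~\ref{run}(i) and the exponential tail of $r_Y$.
\end{proof}

\section{The crossing terms}\label{cross}

The trivial bound for $X_d^{(t)}$ is $d$. The gain comes from averaging over the labels: $X_d$ is a sum of $d$ products of a card near the bottom and a card near the top of the old deck, the two factors are nearly independent, and the position of the $j$-th $1$ is spread over $\sqrt j$ places, so that its average is a smoothed block sum.

\begin{lemma}\label{crossing}
For $t\ge R+1$ and $1\le d\le n/16$: $E\bigl|E[X_d^{(t)}\mid\pi_{t-1}]\bigr|\le Cd^{1/2}+Cde^{-cn}$.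
\end{lemma}

\begin{proof}
Let $v=u^{(t-1)}$, extended by $0$ off $[1,n]$. Let $b_i$ be the location of the $i$-th zero from the bottom and $a_j$ that of the $j$-th one from the top. If $x=N_0-i+1$, then $x$ holds the $i$-th last zero and $x+d$ the $(d+1-i)$-th one, so
\[
X_d=\sum_{i=1}^d\bar v_{b_i}v_{a_{d+1-i}}1[i\le N_0,\ d+1-i\le N_1].
\]

\emph{Decoupling.} Note $n\ge16$. Let $h=\lfloor n/4\rfloor\ge n/5$, $W_1=[1,h]$, $W_2=[n-h+1,n]$. If $W_1$ contains fewer than $d\le n/16$ ones, then $\sum_{Y\in W_1}\chi_Y\ge h-2d\ge\frac n5-\frac n8$, and similarly for zeros in $W_2$. So by Lemma~\ref{conc}, outside an event of probability at most $Ce^{-cn}$ there are $d$ ones in $W_1$ and $d$ zeros in $W_2$, and then $X_d=f(l|_{W_1},l|_{W_2})$ with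
\[
f=\sum_{i=1}^d\bar v_{b_i}1[b_i\in W_2]\,v_{a_{d+1-i}}1[a_{d+1-i}\in W_1],
\]
where $a_j$ is read from $l|_{W_1}$ and $b_i$ from $l|_{W_2}$, and a term is $0$ if a location does not exist. Always $|f|,|X_d|\le d$, so $|E[X_d\mid\pi_{t-1}]-E[f\mid\pi_{t-1}]|\le Cde^{-cn}$. With $\Delta=n-2h+1\ge n/2$, the Markov property gives for strings $A,B$ on $W_1,W_2$, with last letter $A_h$ and first letter $B_1$,
\[
P(A,B)=P(A)P(B)\cdot2P\bigl(l(n-h+1)=B_1\mid l(h)=A_h\bigr)=P(A)P(B)(1\pm\rho^\Delta).
\]
So replacing the joint law of the two strings by the product of its marginals changes $E[f\mid\pi_{t-1}]$ by at most $d\rho^\Delta$. Under the product law each term factors. Extend the two independent chains to one-sided infinite chains, downward from $1$ and upward from $n$, and drop the indicators; this changes each factor by at most $P(a_d>h)\le Ce^{-cn}$, or the same for $b$. Hence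
\[
E[X_d\mid\pi_{t-1}]=\sum_{i=1}^dV_i'V_{d+1-i}+O(de^{-cn}),\qquad V_j=\sum_YP(a_j=Y)v_Y,\quad V_i'=\sum_YP(b_i=Y)\bar v_Y ,
\]
where $a_j$ is the $j$-th one in the infinite chain started at position $1$ and $b_i$ is the $i$-th zero in the infinite chain running upward from $n$. It suffices to show
\begin{equation}\label{V}
\|V_j\|_2\le Cj^{-1/4},\qquad\|V_i'\|_2\le Ci^{-1/4},
\end{equation}
since then $E|\sum_iV_i'V_{d+1-i}|\le C\sum_{i=1}^di^{-1/4}(d+1-i)^{-1/4}\le Cd^{1/2}$ by Cauchy--Schwarz. The second bound in \eqref{V} is the first for the reversed deck, with labels exchanged and $v$ conjugated; the bound of Lemma~\ref{block} is invariant under these operations. For $j=1$, $|V_1|\le1$. Let $j\ge2$.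

\emph{Smoothing.} With $c_0=2(1-p)^2<1$ we can write $\mu=c_0\cdot\frac12(\delta_1+\delta_2)+(1-c_0)\mu'$ with a probability measure $\mu'$, because $\mu(2)=(1-p)^2=c_0/2$ and $\mu(1)=p>(1-p)^2$. Now $a_j$ is $a_1$ plus $j-1$ i.i.d.\ gaps, independent of $a_1$. Let $N\sim\mathrm{Bin}(j-1,c_0)$ count the gaps drawn from the first component; each of these is $1$ plus a fair bit. Collecting the fair bits, $a_j=Z+B$ where, given $N$, $B\sim\mathrm{Bin}(N,\frac12)$ is independent of $Z$. Let $\beta_N$ be the probability mass function of $\mathrm{Bin}(N,\frac12)$, let $y_0=2j$, and let $S(y)=\sum_{y_0<Y\le y}v_Y$ for $y\ge y_0$, $S(y)=-\sum_{y<Y\le y_0}v_Y$ for $y<y_0$. Then $v_Y=S(Y)-S(Y-1)$, and $\|S(y)\|_2\le C|y-y_0|^{1/2}$ by Lemma~\ref{block}, because $t-1\ge R$. Summation by parts gives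
\[
V_j=E_{N,Z}\sum_b\beta_N(b)v_{Z+b}=E_{N,Z}\sum_b\bigl(\beta_N(b)-\beta_N(b+1)\bigr)S(Z+b),
\]
and by Minkowski's inequality ($N,Z$ are independent of $v$)
\[
\|V_j\|_2\le C\,E_{N,Z}\sum_b|\beta_N(b)-\beta_N(b+1)|\Bigl(\bigl|b-\tfrac N2\bigr|^{1/2}+\bigl|Z+\tfrac N2-y_0\bigr|^{1/2}\Bigr).
\]
The function $\beta_N$ is nondecreasing up to $b_*=\lfloor N/2\rfloor$ and nonincreasing from there on. So $\sum_b|\beta_N(b)-\beta_N(b+1)|=2\max\beta_N\le C(N+1)^{-1/2}$. By Abel summation,
\[
\sum_{b\ge b_*}\bigl(\beta_N(b)-\beta_N(b+1)\bigr)(b-b_*)=\sum_{b>b_*}\beta_N(b),\qquad\sum_{b<b_*}\bigl(\beta_N(b+1)-\beta_N(b)\bigr)(b_*-b)=\sum_{b\le b_*}\beta_N(b),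
\]
so $\sum_b|\beta_N(b)-\beta_N(b+1)||b-b_*|=1$, and with $|b_*-\frac N2|\le\frac12$ we get $\sum_b|\beta_N(b)-\beta_N(b+1)||b-\frac N2|\le2$. By Cauchy--Schwarz in $b$ for the first term and in expectation for the second,
\[
\|V_j\|_2\le C\,E(N+1)^{-1/4}+C\bigl(E(N+1)^{-1}\bigr)^{1/2}\bigl(E|Z+\tfrac N2-y_0|\bigr)^{1/2}.
\]
Here $E(N+1)^{-1}=\frac{1-(1-c_0)^j}{c_0j}\le\frac1{c_0j}$, hence $E(N+1)^{-1/4}\le Cj^{-1/4}$ by Jensen's inequality. Since $Z+\frac N2=E[a_j\mid Z,N]$, Lemma~\ref{half} gives $E|Z+\frac N2-y_0|\le E|a_j-2j|\le C\sqrt j$. This proves \eqref{V}.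
\end{proof}

\section{The signal}\label{signal}

\subsection{The deck at time $R$}

Let $\lambda_n=2^R/n\in(\frac12,1]$ and $z_n=\Psi(\lambda_n)$. The first phase ends with correlations of order $n$ at every fixed distance.

\begin{lemma}\label{first}
For fixed $d\ge1$, $F_d(u^{(R)})/n-z_n^d\to0$ in probability as $n\to\infty$.
\end{lemma}

\begin{proof}
Fix an integer $A\ge1$, let $n$ be large, apply \eqref{decomp} with $t_0=A$, $t_1=R$, and put $k=R-A$.

(i) As $|X_j|\le j$, $|\varepsilon_t|\le ED^{(d)}_{R-t}=d2^{R-t}$, so $\sum_t|\varepsilon_t|\le d2^k\le dn2^{-A}$.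

(ii) By orthogonality and Lemma~\ref{variance}(i), $E|\sum_t\xi_t|^2\le C_dn\log_2n=o(n^2)$.

(iii) The first $A$ steps are nearly deterministic. In one step let $M=\max_{y\le n}|\sum_{Y\le y}\chi_Y|$ and $y=\phi(x)$. If $x\le N_0$, counting zeros up to $y$ gives $x=\frac12(y+\sum_{Y\le y}\chi_Y)$, so $|\phi(x)-2x|\le M$. If $x>N_0$, then $x=\frac12(n+\sum_{Y\le n}\chi_Y)+\frac12(y-\sum_{Y\le y}\chi_Y)$, so $|\phi(x)-(2x-n)|\le2M$. Thus $\phi(x)\equiv2x+O(M)$ modulo $n$. Composing $A$ such maps, with $A$ fixed and $EM\le C\sqrt n$, we get $\delta_n:=\max_x|u_x^{(A)}-e(2^Ax/n)|\to0$ in probability. Hence $|F_j(u^{(A)})/n-(1-\frac jn)^+e(2^Aj/n)|\le2\delta_n$ for all $j\ge1$, and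
\[
\Bigl|\tfrac1nG_k^{(d)}(u^{(A)})-E\,e(2^AD_k^{(d)}/n)\Bigr|\le2\delta_n+\frac{ED_k^{(d)}}n\le2\delta_n+d2^{-A}.
\]
Now $2^AD_k^{(d)}/n=\lambda_nD_k^{(d)}/2^k$ with $\lambda_n\le1$, and $D_k^{(d)}/2^k$ converges in $L^1$ to a sum of $d$ independent copies of $W$. So $E\,e(2^AD_k^{(d)}/n)-\Psi(\lambda_n)^d\to0$.

Altogether $|F_d(u^{(R)})/n-z_n^d|\le2d2^{-A}+o_P(1)$ for every fixed $A$.
\end{proof}

\subsection{The signal after $s$ more steps}

The numbers $F_d(u^{(R)})/n$ are the Fourier coefficients of the spectral measure of the deck. By Lemma~\ref{first} this measure is close to the one with coefficients $z_n^d$, a Poisson kernel. The signal is the integral of $g_s(e(\theta))$ against it, and $p^{-s}g_s\to Q$. The only danger is at $\theta=0$, where $g_s=1$ is not small; there Lemma~\ref{block} shows that the spectral measure has no concentration.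

\begin{proposition}\label{sig}
Let $s=s_n\to\infty$ with $p^{-s}/n\to0$. Then $G_s(u^{(R)})/(np^s)-Q(z_n)\to0$ in probability.
\end{proposition}

\begin{proof}
Let $\nu$ be the random probability measure on $[-\frac12,\frac12]$ with density $\frac1n|\sum_xu_x^{(R)}e(-x\theta)|^2$. Then $F_d(u^{(R)})=n\int e(d\theta)\,d\nu$ for $d\ge1$, so $G_s(u^{(R)})=n\int g_s(e(\theta))\,d\nu$.

\emph{Low frequencies.} Extend $u^{(R)}$ by $0$ and let $1\le L\le n$. By Parseval and Lemma~\ref{block},
\[
E\int\Bigl|\sum_{h=0}^{L-1}e(h\theta)\Bigr|^2d\nu=\frac1n\sum_yE\Bigl|\sum_{h=0}^{L-1}u_{y-h}^{(R)}\Bigr|^2\le\frac{n+L}n\,CL\le C'L .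
\]
For $|\theta|\le\frac1{2L}$, $|\sum_{h=0}^{L-1}e(h\theta)|=|\frac{\sin\pi L\theta}{\sin\pi\theta}|\ge\frac{2L}\pi$. Hence $E\,\nu(|\theta|\le\frac1{2L})\le C/L$. By Proposition~\ref{iterates}(a), $p^{-s}|g_s(e(\theta))|\le C|\theta|^{-\alpha}$; also $|g_s|\le1$. For $\eta=2^{-a-1}$, $a\ge1$, split $|\theta|\le\eta$ into the shells $2^{-i-2}<|\theta|\le2^{-i-1}$ with $i\ge a$ and $2^i\le n$ (use $L=2^i$), and a remainder contained in $|\theta|\le\frac1{2n}$ (use $L=n$). For $2^a\le n$ this gives
\begin{equation}\label{low}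
E\int_{|\theta|\le\eta}p^{-s}|g_s(e(\theta))|\,d\nu\le C\sum_{i\ge a}2^{\alpha i}2^{-i}+C\frac{p^{-s}}n\le C\eta^{1-\alpha}+C\frac{p^{-s}}n ,
\end{equation}
where $\alpha<1$ is essential.

\emph{Main part.} Let $\omega_\eta$ be a continuous even cutoff, $0\le\omega_\eta\le1$, $\omega_\eta=0$ on $|\theta|\le\eta/2$ and $\omega_\eta=1$ on $|\theta|\ge\eta$. Then
\[
\Bigl|\frac{G_s(u^{(R)})}{np^s}-\int\omega_\eta Q(e(\theta))\,d\nu\Bigr|\le\sup_{|\theta|\ge\eta/2}\bigl|p^{-s}g_s(e(\theta))-Q(e(\theta))\bigr|+\int_{|\theta|\le\eta}p^{-s}|g_s(e(\theta))|\,d\nu ,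
\]
and the supremum tends to $0$ by Proposition~\ref{iterates}(c). Let $P_z(\theta)=\frac{1-|z|^2}{|1-ze(-\theta)|^2}$ be the Poisson kernel, so $\int_{-1/2}^{1/2} e(d\theta)P_z(\theta)\,d\theta=z^d$ for $d\ge0$ and $\bar z^{|d|}$ for $d<0$. By Lemma~\ref{first} (and conjugation for $d<0$), $\int\psi\,d\nu-\int\psi P_{z_n}d\theta\to0$ in probability for every trigonometric polynomial $\psi$. Both measures have mass $1$, so by uniform approximation the same holds for the continuous periodic function $\psi=\omega_\eta Q(e(\cdot))$. By Lemma~\ref{psi} and compactness $|z_n|\le r_1<1$, hence $P_{z_n}\le C$ and $\int(1-\omega_\eta)|Q(e(\theta))|P_{z_n}d\theta\le C\int_{|\theta|\le\eta}|\theta|^{-\alpha}d\theta\le C\eta^{1-\alpha}$.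

\emph{Evaluation.} It remains to see that $\int Q(e(\theta))P_z(\theta)\,d\theta=Q(z)$ for $|z|<1$. For $Q(r\,\cdot)$, $r<1$, in place of $Q$ this is the Poisson formula. Let $r\to1$ by dominated convergence: since $1-r\le|1-re(\theta)|$, we have $|1-e(\theta)|\le2|1-re(\theta)|$, so $|Q(re(\theta))|\le C|1-re(\theta)|^{-\alpha}\le C'|\theta|^{-\alpha}$, which is integrable.

Combine these estimates; let $n\to\infty$, then $\eta\to0$.
\end{proof}

By Lemma~\ref{psi}, the set $\Psi([\frac12,1])$ is a compact subset of $\mathbb D\setminus\{0\}$. So by Proposition~\ref{iterates}(c)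
\[
c_1:=\min_{\lambda\in[1/2,1]}|Q(\Psi(\lambda))|>0,\qquad\text{and}\quad|Q(z_n)|\ge c_1 .
\]

\section{Proof of Theorem~\ref{main}}\label{end}

Fix an integer $C_1\ge0$. For $n$ large let
\[
s=\Bigl\lfloor\frac1{2\alpha}\log_2n\Bigr\rfloor-C_1,\qquad m_n=R+s,\qquad\text{so that}\quad np^s=n2^{-\alpha s}\ge2^{\alpha C_1}\sqrt n .
\]
By \eqref{decomp} with $d=1$, $t_0=R$, $t_1=m_n$, the statistic $T=F_1(u^{(m_n)})$ is
\[
T=G_s(u^{(R)})+\Xi+\mathcal E,\qquad\Xi=\sum_{t=R+1}^{m_n}\xi_t,\qquad\mathcal E=\sum_{t=R+1}^{m_n}\varepsilon_t .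
\]

\emph{Signal.} Since $p^{-s}/n\le n^{-1/2}$, Proposition~\ref{sig} gives $G_s(u^{(R)})=np^s(Q(z_n)+o_P(1))$ with $|Q(z_n)|\ge c_1$.

\emph{Fluctuations.} By orthogonality and Lemma~\ref{variance}(ii), $E|\Xi|^2\le\sum_{k\ge0}Cn2^{-k/2}\le C_2n$, with $C_2$ independent of $C_1$.

\emph{Crossing terms.} Use Lemma~\ref{crossing} for $j\le n/16$, and $|X_j|\le j\le j(16j/n)^M$ for $j>n/16$. For every integer $M\ge1$,
\begin{align*}
E|\mathcal E|&\le\sum_{k<s}\Bigl(C\,ED_k^{1/2}+Ce^{-cn}ED_k+E\bigl[D_k(16D_k/n)^M\bigr]\Bigr)\\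
&\le C2^{s/2}+Ce^{-cn}2^s+C_M\,s\,2^s(2^s/n)^M,
\end{align*}
by $ED_k^{1/2}\le2^{k/2}$ and $ED_k^{M+1}\le C_M2^{k(M+1)}$ (Proposition~\ref{iterates}(b)). Here $2^s\le n^{1/(2\alpha)}$, and $\frac1{2\alpha}<1$ because $q<\frac12$: the gaps stay much shorter than the deck. So for $M$ large the last term is $o(1)$, and $E|\mathcal E|\le Cn^{1/(4\alpha)}+o(1)=o(\sqrt n)$.

\emph{The shuffled deck.} With probability $1-o(1)$ we have $|G_s(u^{(R)})|\ge\frac78c_1np^s$ and $|\mathcal E|\le\frac18c_1np^s$. So by Chebyshev's inequality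
\[
P\bigl(|T|<\tfrac12c_1np^s\bigr)\le o(1)+P\bigl(|\Xi|>\tfrac14c_1np^s\bigr)\le o(1)+\frac{16C_2}{c_1^2}2^{-2\alpha C_1}.
\]

\emph{The uniform deck.} Let $T=\sum_x\bar u_xu_{x+1}$ for a uniform deck, $n\ge6$. In $E_U|T|^2=\sum_{x,y}E_U[\bar u_xu_{x+1}u_y\bar u_{y+1}]$ the terms with $|x-y|\le1$ contribute at most $3n$. If $|x-y|\ge2$, the four positions are distinct. Given the cards at three of them, the fourth factor has conditional mean of modulus at most $\frac3{n-3}$, because $\sum_ce(c/n)=0$. So these terms contribute at most $n^2\cdot\frac3{n-3}\le6n$. Thus $E_U|T|^2\le9n$ and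
\[
P_U\bigl(|T|\ge\tfrac12c_1np^s\bigr)\le\frac{36}{c_1^2}2^{-2\alpha C_1}.
\]

\emph{Conclusion.} As $T$ is a function of the deck, $\|Q_q^{m_n}-U\|_{TV}\ge1-C_32^{-2\alpha C_1}-o(1)$ with $C_3=C_3(q)$. Choose $C_1$ with $C_32^{-2\alpha C_1}\le\frac{1-\epsilon}2$. Then for $n\ge n_0$ the distance is at least $\epsilon$ at $m_n$, hence at every $m\le m_n$, and
\[
m_n\ge\Bigl(1+\frac1{2\alpha}\Bigr)\log_2n-C_1-2 .
\]
So the theorem holds for $n\ge n_0$ with any $C\ge C_1+2$. Enlarging $C$ so that no $m\ge0$ satisfies the hypothesis of Theorem~\ref{main} when $n<n_0$ completes the proof.\qed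

\begin{remark}
Both ends of the range $0<q<\frac12$ are visible in the proof. At $q=0$, that is $\alpha=1$, the sum in \eqref{low} diverges. At $q\ge\frac12$, that is $\alpha\le\frac12$, a second phase of length $\frac1{2\alpha}\log_2n$ would bring the mean gap $2^s$ to at least $n$, so the gaps outgrow the deck; and there Theorem~\ref{easy} is at least as strong, since $1+\frac1{2\alpha}\le\frac1\alpha$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{clumpy}
\emph{Clumpy Riffle Shuffles},
\url{http://mathematics.stanford.edu/wp-content/uploads/2013/08/Wager-Honors-Thesis-2011.pdf}.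
\end{thebibliography}

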